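\title{The set of rational continua is $\Game\mathbf{\Sigma}^0_2$-complete}

\begin{abstract}
A continuum is rational if each of its points has a neighborhood basis of sets with countable boundary. We determine the descriptive complexity of the set of rational continua in the hyperspace $\mathcal{C}(I^n)$, $2\le n\le\omega$: it is complete for the class $\Game\mathbf{\Sigma}^0_2$ of sets defined by the existence of a winning strategy for the first player in a $\mathbf{\Sigma}^0_2$ game. Consequently it is $\mathbf{\Delta}^1_2$, it is not $\mathbf{\Sigma}^1_2$-complete, and it lies outside the $\sigma$-algebra of C-sets, so it is neither $\mathbf{\Pi}^1_1$ nor $\mathbf{\Sigma}^1_1$. The upper bound comes from a game in which the first player builds a countable separating set while the second player tests its countability. The lower bound comes from a family of locally connected plane continua in which countable cuts correspond to winning strategies.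
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $I=[0,1]$. A \emph{continuum} is a nonempty compact connected metrizable space. For $2\le n\le\omega$ let $\mathcal{C}(I^n)$ be the set of continua contained in $I^n$, where $I^\omega$ is the Hilbert cube. With the Hausdorff metric, $\mathcal{C}(I^n)$ is a compact metrizable space, hence a Polish space. A compact metrizable space $C$ is \emph{rational} if every point of $C$ has a neighborhood basis consisting of sets with countable boundary. Neighborhoods and boundaries are taken in $C$ itself, so rationality is a topological property of $C$. Countable sets may be finite. We write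
\[
\mathrm{RAT}_n=\{C\in\mathcal{C}(I^n): C\text{ is rational}\}.
\]

Rationality measures how large a set is needed to cut $C$ into small pieces. An arc is rational, since two points suffice; for this reason the case $n=1$ is of no interest. The continuum $\{(t,\sin(1/t)):0<t\le1\}\cup(\{0\}\times[-1,1])$ is rational although it is not locally connected: every horizontal line and every vertical line $t=\delta>0$ meets it in a countable set, so traces of small rectangles have countable boundary. A disc is not rational: if $N$ is a small neighborhood of the center, each radius starts in the interior of $N$ and ends outside $\overline N$, so it meets $\partial N$, and different radii do so in different points. Since $\partial_{C'}(N\cap C')\subseteq\partial_C N$ for $C'\subseteq C$, closed subsets of rational spaces are rational, and so a rational continuum contains no disc.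

The problem of classifying the complexity of $\mathrm{RAT}_n$ in the sense of descriptive set theory is posed in the survey \cite{survey}, which records that this set is $\mathbf{\Sigma}^1_2$ and $\mathbf{\Pi}^1_1$-hard. The upper bound reflects the shape of the definition. By Lemma~\ref{lem:cuts} below, $C$ is rational if and only if, for each of countably many pairs of open sets, \emph{there is} a closed set $K$ that separates the pair in $C$ and \emph{is countable}; an existential quantifier stands in front of the $\mathbf{\Pi}^1_1$ condition of countability. Two guesses suggest themselves. If the separating set could be found from $C$ without a genuine search, one would expect $\mathrm{RAT}_n$ to be $\mathbf{\Pi}^1_1$-complete. If the search were unconstrained, one would expect it to be $\mathbf{\Sigma}^1_2$-complete. Both guesses are wrong, and the answer is a class defined by games.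

\subsection{Results}

For $P\subseteq\omega^\omega$, in the \emph{game with payoff $P$} players I and II alternately choose natural numbers $x(0),x(1),x(2),\dots$, player~I moving first, and player~I wins if and only if $x\in P$. A \emph{strategy} for a player is a function that assigns a move to each finite position at which that player is to move; it is \emph{winning} if the player wins every play consistent with it. A subset of a Polish space is $\mathbf{\Sigma}^0_2$ if it is a countable union of closed sets. For $F\subseteq Y\times\omega^\omega$ let $F_y=\{x:(y,x)\in F\}$.

\begin{definition}\label{def:class}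
Let $Y$ be a Polish space. A set $A\subseteq Y$ is in $\Game\mathbf{\Sigma}^0_2$ if there is a $\mathbf{\Sigma}^0_2$ set $F\subseteq Y\times\omega^\omega$ such that
\[
A=\{y\in Y:\text{player I has a winning strategy in the game with payoff }F_y\}.
\]
The set $A$ is \emph{$\Game\mathbf{\Sigma}^0_2$-hard} if for every zero-dimensional Polish space $Y'$ and every $\Game\mathbf{\Sigma}^0_2$ set $A'\subseteq Y'$ there is a continuous $f:Y'\to Y$ with $A'=f^{-1}(A)$. It is \emph{$\Game\mathbf{\Sigma}^0_2$-complete} if it is hard and belongs to the class.
\end{definition}

\begin{theorem}\label{thm:main}
For $2\le n\le\omega$, the set $\mathrm{RAT}_n$ is $\Game\mathbf{\Sigma}^0_2$-complete.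
\end{theorem}

For a compact metrizable space $Q$, let $\mathcal{K}(Q)$ be the hyperspace of nonempty compact subsets of $Q$ and $\mathcal{C}(Q)$ the subspace of continua. A \emph{Peano continuum} is a locally connected continuum. The \emph{C-sets} of a Polish space are the members of the smallest $\sigma$-algebra that contains the open sets and is closed under the Suslin operation $\mathcal{A}$, recalled in Section~\ref{sec:tools}.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] The reductions witnessing hardness in Theorem~\ref{thm:main} can be chosen to take values in locally connected plane continua. The set of rational Peano continua in $\mathcal{C}(I^n)$, $2\le n\le\omega$, is $\Game\mathbf{\Sigma}^0_2$-complete.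
\item[(b)] For every compact metrizable $Q$, the rational members of $\mathcal{K}(Q)$ form a $\Game\mathbf{\Sigma}^0_2$ set. If $Q$ contains a disc, then the rational members of $\mathcal{C}(Q)$, and those of $\mathcal{K}(Q)$, form $\Game\mathbf{\Sigma}^0_2$-complete sets.
\item[(c)] For $2\le n\le\omega$, the set $\mathrm{RAT}_n$ is $\mathbf{\Delta}^1_2$, so it is not $\mathbf{\Sigma}^1_2$-complete. Its complement is not in $\Game\mathbf{\Sigma}^0_2$. It is not a C-set; in particular it is neither $\mathbf{\Pi}^1_1$ nor $\mathbf{\Sigma}^1_1$.
\end{itemize}
\end{theorem}

\subsection{The idea of the proof}

Countability of a compact set can be tested by a game. Player~I repeatedly splits the set into small pieces and predicts which piece player~II will examine next; he wins if she departs from his prediction only finitely often (Example~\ref{ex:countgame}). The condition ``only finitely often'' is $\mathbf{\Sigma}^0_2$. For the upper bound (Section~\ref{sec:upper}) we let player~I \emph{construct} the separating set during such a game, so that the quantifier ``there is $K$'' is absorbed into ``there is a strategy''.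

For the lower bound we first bring every $\mathbf{\Sigma}^0_2$ game into a normal form $G(z)$ with a winning condition of exactly this kind (Section~\ref{sec:normal}). We then build a plane continuum $X_z$ out of nested squares labeled by positions of $G(z)$ (Section~\ref{sec:construction}). To cut such a square one has to choose one of countably many channels, which is a move of player~I, and then cut each of the finitely many smaller squares that block the channel, among which player~II chooses. A winning strategy yields cuts that meet $X_z$ in countable sets (Section~\ref{sec:wintorat}), and a countable cut yields, through its Cantor--Bendixson rank, a winning strategy (Section~\ref{sec:rattowin}). Section~\ref{sec:final} assembles the theorems.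

\section{Tools}\label{sec:tools}

\subsection{Pointclasses and games}

Let $Y$ be Polish. The $\mathbf{\Sigma}^0_2$ subsets of $Y$ include the open sets and the closed sets, and the class is closed under finite intersections, countable unions and continuous preimages. A set is $\mathbf{\Sigma}^1_1$ if it is the projection to $Y$ of a Borel subset of $Y\times\omega^\omega$, and $\mathbf{\Pi}^1_1$ if its complement is $\mathbf{\Sigma}^1_1$. It is $\mathbf{\Sigma}^1_2$ if it is the projection of a $\mathbf{\Pi}^1_1$ subset of $Y\times\omega^\omega$, $\mathbf{\Pi}^1_2$ if its complement is $\mathbf{\Sigma}^1_2$, and $\mathbf{\Delta}^1_2$ if it is both. Hardness and completeness for these classes are defined as in Definition~\ref{def:class}. The \emph{Suslin operation} sends a family $(A_s)_{s\in\omega^{<\omega}}$ to $\mathcal{A}_sA_s=\bigcup_{x\in\omega^\omega}\bigcap_{n}A_{x\upharpoonright n}$, where $x\upharpoonright n$ is the initial segment of length $n$. We use the following textbook facts.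
\begin{itemize}
\item[(D1)] Every zero-dimensional Polish space is homeomorphic to a closed subset of $\omega^\omega$. For every closed $F\subseteq\omega^\omega\times\omega^\omega$ there is a tree $T$ (a set of pairs of finite sequences of equal length, closed under restriction) such that $(y,x)\in F$ if and only if $(y\upharpoonright l,x\upharpoonright l)\in T$ for all $l$.
\item[(D2)] There is a $\mathbf{\Sigma}^0_2$ set $W\subseteq\omega^\omega\times(\omega^\omega\times\omega^\omega)$ whose sections $W_a$ run through all $\mathbf{\Sigma}^0_2$ subsets of $\omega^\omega\times\omega^\omega$. There is a $\mathbf{\Sigma}^1_2$ subset of $\omega^\omega$ that is not $\mathbf{\Pi}^1_2$.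
\item[(D3)] Every $\mathbf{\Sigma}^1_1$ set is $\mathcal{A}_sA_s$ for a family of closed sets $A_s$.
\item[(D4)] (Wolfe) In a game with $\mathbf{\Sigma}^0_2$ payoff, one of the players has a winning strategy.
\item[(D5)] (Baire) A nonempty countable compact metrizable space has an isolated point.
\end{itemize}
Determinacy (D4) is used only for Theorem~\ref{thm:more}(c).

We describe games informally. Moves may come from any countable set, a player may move several times in a row (the opponent makes dummy moves in between), and a move violating a requirement that depends only on the finite position is read as some fixed admissible move. Such a game is a game on $\omega$ composed with a continuous decoding of plays, so its payoff stays $\mathbf{\Sigma}^0_2$. The class $\Game\mathbf{\Sigma}^0_2$ is closed under continuous preimages: if $F$ defines $A$ and $f:Y'\to Y$ is continuous, then $\{(y',x):(f(y'),x)\in F\}$ defines $f^{-1}(A)$.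

\subsection{Hyperspaces and continua}

Let $Q$ be a compact metric space. The Hausdorff distance $d_H(C,C')$ is the least $\varepsilon$ such that each point of either set is within $\varepsilon$ of the other set. We use the following standard facts.
\begin{itemize}
\item[(H1)] $\mathcal{K}(Q)$ is compact and $\mathcal{C}(Q)$ is closed in it.
\item[(H2)] For open $O\subseteq Q$ the set $\{C:C\subseteq O\}$ is open in $\mathcal{K}(Q)$. The maps $(C,C')\mapsto C\cup C'$ and $C\mapsto\operatorname{diam}C$ are continuous, and so is $C\mapsto h(C)$ for continuous $h:Q\to Q'$.
\item[(H3)] The intersection of a decreasing sequence of continua is a continuum. A set that lies between a connected set and its closure is connected.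
\end{itemize}

\begin{lemma}\label{lem:peano}
A continuum $C\subseteq Q$ is locally connected if and only if for every $\varepsilon>0$ it is a finite union of continua of diameter at most $\varepsilon$.
\end{lemma}

\begin{proof}
If $C$ is locally connected, cover it by finitely many connected open sets of diameter at most $\varepsilon$ and take closures. Conversely, let $C=C_1\cup\dots\cup C_m$ with continua $C_i$ of diameter at most $\varepsilon$, and let $x\in C$. The union of the $C_i$ containing $x$ is connected and has diameter at most $2\varepsilon$. It is a neighborhood of $x$, because it contains the complement of the closed union of the other $C_i$. So every point has arbitrarily small connected neighborhoods. Hence components of open sets are open, which is local connectedness.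
\end{proof}

\subsection{Rank, counting, and the countability game}

Each equivalence in this paper has one direction in which a countable compact set produces a strategy and one in which a strategy produces a countable set. The two mechanisms are Lemmas~\ref{lem:rank} and~\ref{lem:count}.

Let $L$ be a nonempty countable compact metrizable space. Its Cantor--Bendixson derivatives are defined by $L^{(0)}=L$, $L^{(\alpha+1)}=$ the set of nonisolated points of $L^{(\alpha)}$, and $L^{(\lambda)}=\bigcap_{\alpha<\lambda}L^{(\alpha)}$ for limit $\lambda$. By (D5) the derivatives decrease strictly until they become empty, and by compactness the first empty one has a successor index. So there is a largest $\alpha$ with $L^{(\alpha)}\ne\emptyset$. The set $L^{(\alpha)}$ is compact and discrete, hence finite. Put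
\[
\operatorname{rk}L=(\alpha,|L^{(\alpha)}|),
\]
and order these pairs lexicographically; this is a well-ordering.

\begin{lemma}\label{lem:rank}
Let $L$ be a nonempty countable compact metrizable space.
\begin{itemize}
\item[(a)] If $L_1\subseteq L$ is nonempty and compact, then $\operatorname{rk}L_1\le\operatorname{rk}L$.
\item[(b)] If $L_1,L_2\subseteq L$ are disjoint, nonempty and compact, then $\min(\operatorname{rk}L_1,\operatorname{rk}L_2)<\operatorname{rk}L$.
\end{itemize}
\end{lemma}

\begin{proof}
By induction $L_1^{(\beta)}\subseteq L^{(\beta)}$ for all $\beta$, which gives (a). If (b) fails, then by (a) all three ranks equal some $(\alpha,m)$, and $L^{(\alpha)}$ contains the disjoint sets $L_1^{(\alpha)}$ and $L_2^{(\alpha)}$, so it has at least $2m>m$ points.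
\end{proof}

The second coordinate of the rank is needed for (b): for a two-point set and its two singletons the ordinal $\alpha=0$ does not drop.

\begin{lemma}\label{lem:count}
Let $T$ be a countable tree in which each node has at most one \emph{marked} immediate successor. Then only countably many infinite branches of $T$ pass from a node to an unmarked successor finitely many times.
\end{lemma}

\begin{proof}
Such a branch is determined by any node beyond which it passes only to marked successors.
\end{proof}

\begin{example}[The countability game]\label{ex:countgame}
Let $K$ be a nonempty compact metric space and $L_0=K$. In round $n\ge1$ player~I partitions $L_{n-1}$ into finitely many nonempty relatively clopen pieces of diameter less than $2^{-n}$ and marks one of them (if he cannot, he loses); player~II picks a piece $L_n$. She \emph{deviates} if her piece is unmarked, and player~I wins if she deviates only finitely often. \emph{Player~I has a winning strategy if and only if $K$ is countable.}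

Take first $K=\{0\}\cup\{1/j:j\ge1\}$, of rank $(1,1)$. Player~I marks the piece containing $0$. The other pieces are finite, so the first deviation leads to a set of rank $(0,m)$. From then on each deviation leads to a proper subset, and fewer than $m$ further deviations are possible. For a general countable $K$, partitions exist because a ball whose radius is not one of the countably many distances in $K$ is clopen. Player~I marks a piece of largest rank; by Lemma~\ref{lem:rank} the rank of $L_n$ never increases and drops at each deviation. Conversely, let player~I have a winning strategy. The positions consistent with it form a countable tree. Each $x\in K$ gives the branch along which II picks the piece containing $x$, different points give different branches because the diameters tend to $0$, and every branch has finitely many deviations. So $K$ is countable by Lemma~\ref{lem:count}.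
\end{example}

\section{The separation game and the upper bound}\label{sec:upper}

Throughout this section $Q$ is a compact metric space and $\mathcal{B}$ is a countable base of $Q$ that contains $\emptyset$ and is closed under finite unions. By compactness,
\begin{equation}\label{eq:base}
\text{if $P\subseteq O$ with $P$ compact and $O$ open, there is $Z\in\mathcal{B}$ with $P\subseteq Z$ and $\overline Z\subseteq O$.}
\end{equation}

\subsection{Rationality as a separation property}

The definition of rationality quantifies over the points of $C$. We replace this by a quantifier over the countable set $\mathcal{B}$, which can be a move of player~II.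

\begin{definition}\label{def:cut}
A \emph{countable cut} of a compact set $C$ is a triple $(K,U,V)$ where $K\subseteq C$ is countable and closed, $U$ and $V$ are disjoint and open in $C$, and $C\setminus K=U\cup V$.
\end{definition}

\begin{lemma}\label{lem:cuts}
For a compact $C\subseteq Q$ the following are equivalent.
\begin{itemize}
\item[(i)] $C$ is rational.
\item[(ii)] For all $O_1,O_2\in\mathcal{B}$ with disjoint closures there is a countable cut $(K,U,V)$ of $C$ with $C\cap\overline{O_1}\subseteq U$ and $C\cap\overline{O_2}\subseteq V$.
\item[(iii)] For all $O_1,O_2\in\mathcal{B}$ with disjoint closures there is a countable cut $(K,U,V)$ of $C$ with $C\cap\overline{O_1}\subseteq U\cup K$ and $C\cap\overline{O_2}\subseteq V\cup K$.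
\end{itemize}
\end{lemma}

\begin{proof}
Closures, interiors and boundaries of subsets of $C$ are taken in $C$.

(i)$\Rightarrow$(ii). Every point of $C\cap\overline{O_1}$ has a neighborhood with countable boundary whose closure misses $\overline{O_2}$. The interiors of finitely many of them, $N_1,\dots,N_m$, cover $C\cap\overline{O_1}$. Let $U=\bigcup_i\operatorname{int}N_i$. Then $\partial U\subseteq\bigcup_i\partial(\operatorname{int}N_i)\subseteq\bigcup_i\partial N_i$ is countable and $\overline U$ misses $\overline{O_2}$. Take $K=\partial U=\overline U\setminus U$ and $V=C\setminus\overline U$.

(ii)$\Rightarrow$(iii) is trivial.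

(iii)$\Rightarrow$(i). Let $x\in C\cap W$ with $W$ open in $Q$. By \eqref{eq:base} there are $O_1,O_2\in\mathcal{B}$ with disjoint closures, $x\in O_1$ and $Q\setminus W\subseteq O_2$. Take $(K,U,V)$ from (iii). The point $x$ may lie in $K$, so we use the open set $N=U\cup(O_1\cap C)\ni x$ instead of $U$. Let $y\in\overline N\setminus N$; then $y\notin U$. If $y\in\overline U$, then $y\notin V$, since $V$ is open and disjoint from $U$, and so $y\in K$. Otherwise $y\in C\cap\overline{O_1}\subseteq U\cup K$, and again $y\in K$. Thus $\partial N\subseteq K$ is countable. Finally $U\cap O_2=\emptyset$ because $C\cap O_2\subseteq V\cup K$, and $O_1\cap O_2=\emptyset$; hence $N\subseteq Q\setminus O_2\subseteq W$.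
\end{proof}

\subsection{The game}

We run the countability game on a set $K$ that is not given in advance. At each round there is a closed \emph{region} $R$ in which the cut is still under construction. Player~I declares a part $A$ of $C\cap R$ to lie on the first side and a part $B$ to lie on the second side, and covers the undecided rest by small sets $Z^1,\dots,Z^r$, of which he marks one. Player~II chooses the set in which the construction continues.

\begin{definition}[The game $\mathrm{Sep}(C)$]\label{def:sep}
Let $C\in\mathcal{K}(Q)$. First II plays $O_1,O_2\in\mathcal{B}$ with disjoint closures. Put $R_0=Q$, $A_0=O_1$, $B_0=O_2$. In round $n\ge1$ player~I plays sets $A_n,B_n,Z^1,\dots,Z^r\in\mathcal{B}$ with $r\ge0$, an index $e\in\{1,\dots,r\}$ if $r\ge1$, and a number $w\in\omega$. It is required that $\overline{A_n}\cap\overline{B_n}=\emptyset$, that the $\overline{Z^i}$ are pairwise disjoint, and that $\operatorname{diam}Z^i<2^{-n}$. If $r=0$ the game \emph{stops}, and all further moves are dummies. Otherwise II picks $i\in\{1,\dots,r\}$ and $R_n=R_{n-1}\cap\overline{Z^i}$; she \emph{deviates} if $i\ne e$. Consider the conditions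
\begin{itemize}
\item[(L1)] $C\cap R_{n-1}\subseteq A_n\cup B_n\cup\bigcup_iZ^i$,
\item[(L2)] $C\cap R_{n-1}\cap\overline{A_{n-1}}\subseteq A_n$ and $C\cap R_{n-1}\cap\overline{B_{n-1}}\subseteq B_n$.
\end{itemize}
For closed $R$ and open $O$, the inclusion $C\cap R\subseteq O$ means $C\subseteq O\cup(Q\setminus R)$. So by (H2), for each position and each choice of $A_n,B_n,Z^i,e$, the set of $C\in\mathcal{K}(Q)$ satisfying (L1) and (L2) is open; fix in advance closed sets $\mathcal{D}_0,\mathcal{D}_1,\dots$ whose union is this open set. The move of player~I is \emph{legal} if $C\in\mathcal{D}_w$. Player~I wins if all his moves up to a stop are legal and either the game stops or II deviates only finitely often.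
\end{definition}

Two features deserve comment. Condition (L2) forbids player~I to revise a declaration; without it he would win at once, for every $C$, by playing $A_1=Q$, $B_1=\emptyset$, $r=0$. The number $w$ controls the complexity. Requiring (L1) and (L2) in every round is an intersection of countably many \emph{open} conditions on $C$, which gives no $\mathbf{\Sigma}^0_2$ bound. Legality in round $n$ is instead a closed condition on the pair ($C$, play), since the relevant set $\mathcal{D}_w$ depends only on finitely many moves. Hence ``all moves are legal'' is closed, ``the game stops or the deviations are bounded'' is $\mathbf{\Sigma}^0_2$, and the payoff is a $\mathbf{\Sigma}^0_2$ subset of $\mathcal{K}(Q)\times\omega^\omega$. A legal move satisfies (L1) and (L2), and a move satisfying them is legal for a suitable $w$.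

\begin{proposition}\label{prop:upper}
A set $C\in\mathcal{K}(Q)$ is rational if and only if player~I has a winning strategy in $\mathrm{Sep}(C)$. Consequently the rational members of $\mathcal{K}(Q)$, and those of $\mathcal{C}(Q)$, form $\Game\mathbf{\Sigma}^0_2$ sets.
\end{proposition}

\begin{proof}
The last sentence follows from the first, the computation of the payoff, and closure under the continuous preimage by $\mathcal{C}(Q)\hookrightarrow\mathcal{K}(Q)$.

\emph{From a cut to a strategy.} Let $C$ be rational. Given $O_1,O_2$, take $(K,U,V)$ as in Lemma~\ref{lem:cuts}(ii). Player~I maintains
\begin{equation}\label{eq:inv}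
C\cap\overline{A_n}\subseteq U,\qquad C\cap\overline{B_n}\subseteq V,
\end{equation}
which holds for $n=0$. In round $n$ let $R=R_{n-1}$ and $L=K\cap R$. If $L=\emptyset$ he takes $r=0$. Otherwise, as in Example~\ref{ex:countgame}, he partitions $L$ into nonempty relatively clopen sets $L_1,\dots,L_r$ of diameter less than $2^{-n}$. Applying \eqref{eq:base} to $L_i$ and its $\delta$-neighborhood for a small $\delta$, he finds $Z^i\supseteq L_i$ in $\mathcal{B}$ with disjoint closures and diameters less than $2^{-n}$. He lets $e$ maximize $\operatorname{rk}L_e$. With $Z=\bigcup_iZ^i$ put
\[
C_A=\bigl((C\cap R)\setminus(V\cup Z)\bigr)\cup(C\cap R\cap\overline{A_{n-1}}),\qquad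
C_B=\bigl((C\cap R)\setminus(U\cup Z)\bigr)\cup(C\cap R\cap\overline{B_{n-1}}).
\]
These sets are compact. Since $K\cap R\subseteq Z$, a point of $C\cap R$ outside $V\cup Z$ is in $U$; with \eqref{eq:inv} for $n-1$ this gives $C_A\subseteq U$, and in the same way $C_B\subseteq V$. By \eqref{eq:base} choose $A_n\supseteq C_A$ whose closure misses the compact set $C\setminus U$, which contains $C_B$. Then choose $B_n\supseteq C_B$ whose closure misses $\overline{A_n}\cup(C\setminus V)$. Now \eqref{eq:inv} holds for $n$, and (L2) holds by the definition of $C_A$ and $C_B$. For (L1), a point of $C\cap R$ outside $Z$ is in $U$, and then in $C_A$, or in $V$, and then in $C_B$. So player~I can add a $w$ that makes the move legal.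

If II picks $i$, then $K\cap R_n=L\cap\overline{Z^i}=L_i$, because the $\overline{Z^j}$ are disjoint and $L_j\subseteq Z^j$. By Lemma~\ref{lem:rank} the rank of $K\cap R_n$ never increases, and if $i\ne e$ then $\operatorname{rk}L_i=\min(\operatorname{rk}L_i,\operatorname{rk}L_e)<\operatorname{rk}L$. So there are finitely many deviations.

\emph{From a strategy to a cut.} Let $\tau$ be a winning strategy for player~I. We verify Lemma~\ref{lem:cuts}(iii) for given $O_1,O_2$. Let $T$ be the tree of finite sequences $s$ of indices that II can play against $\tau$ after $O_1,O_2$. For $s\in T$ let $R_s$ be the current region and $A_s,B_s,Z^i_s,e_s$ the answer of $\tau$, so that $R_\emptyset=Q$ and $R_{s^{\frown}i}=R_s\cap\overline{Z^i_s}$. All these answers are legal, so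
\begin{align}
&C\cap R_s\subseteq A_s\cup B_s\cup\textstyle\bigcup_iZ^i_s,\label{eq:L1}\\
&C\cap\overline{O_1}\subseteq A_\emptyset,\qquad C\cap R_{s^{\frown}i}\cap\overline{A_s}\subseteq A_{s^{\frown}i},\label{eq:L2}
\end{align}
and \eqref{eq:L2} also holds with $O_2$ and $B$ in place of $O_1$ and $A$. For each $m$ the regions $R_s$ with $|s|=m$ are finitely many and pairwise disjoint, so the $s$ with $x\in R_s$ form a chain for each $x\in Q$. Let
\[
K=\bigcap_m\bigcup_{|s|=m}(C\cap R_s),
\]
a compact set. Each $x\in K$ determines an infinite branch of $T$, and different points determine different branches because the diameters of the regions tend to $0$. Mark the successor $s^{\frown}e_s$ of $s$. As $\tau$ is winning, every infinite branch has finitely many deviations, so $K$ is countable by Lemma~\ref{lem:count}.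

For $x\in C\setminus K$ let $s(x)$ be the longest $s$ with $x\in R_s$. Then $x$ lies in no $\overline{Z^i_{s(x)}}$, so by \eqref{eq:L1} it lies in exactly one of $A_{s(x)}$ and $B_{s(x)}$. Let $U$ be the set of $x$ of the first kind and $V$ the set of those of the second kind. If $x\in(C\cap\overline{O_1})\setminus K$, then \eqref{eq:L2} gives $x\in A_{s(x)\upharpoonright l}$ for $l=0,1,\dots,|s(x)|$ in turn, so $x\in U$; in the same way $(C\cap\overline{O_2})\setminus K\subseteq V$.

It remains to see that $U$ is open in $C$; the proof for $V$ is symmetric. Let $x\in U$, $s=s(x)$, $m=|s|$. The difficulty is that points near $x$ may have been colored at an earlier node $s\upharpoonright l$. If $x\in\overline{B_{s\upharpoonright l}}$ for some $l\le m$, then \eqref{eq:L2} for $B$ carries this up to $x\in\overline{B_s}$, contradicting $x\in A_s$. So $x$ has a neighborhood $N$ that misses the sets $\overline{B_{s\upharpoonright l}}$, $l\le m$, and the finitely many closed sets $R_t$ with $|t|\le m+1$ and $x\notin R_t$. Let $y\in N\cap C$. Every $t$ with $|t|\le m+1$ and $y\in R_t$ satisfies $x\in R_t$, so $t=s\upharpoonright l$ for some $l\le m$. Hence $y$ is in no region of level $m+1$, so $y\notin K$ and $s(y)=s\upharpoonright l$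 for some $l\le m$. Since $y\notin B_{s\upharpoonright l}$, we get $y\in U$.
\end{proof}

Connectedness of $C$ played no role in this section.

\section{A normal form for $\mathbf{\Sigma}^0_2$ games}\label{sec:normal}

In the geometric construction a move of player~II is the choice of one of finitely many squares, and the only available winning condition is a bound on deviations. So we need a family of games, complete for $\Game\mathbf{\Sigma}^0_2$, in which II has finitely many moves and the payoff has this form.

Let $\mathrm{Pos}=(\omega\times\{0,1\})^{<\omega}$, and regard $z\subseteq\mathrm{Pos}$ as a point of the Cantor space $2^{\mathrm{Pos}}$. In round $i\ge0$ of the game $G(z)$, player~I plays $k_i\in\omega$ and then II plays $j_i\in\{0,1\}$. Player~I wins if some position $((k_0,j_0),\dots,(k_{i-1},j_{i-1}))$, $i\ge0$, belongs to $z$, or if $j_i=1$ for only finitely many $i$. A strategy for player~I is a function $\tau:\mathrm{Pos}\to\omega$. Let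
\[
\mathrm{Win}=\{z\in2^{\mathrm{Pos}}:\text{player I has a winning strategy in }G(z)\}.
\]

\begin{lemma}\label{lem:normal}
For every zero-dimensional Polish space $Y$ and every $\Game\mathbf{\Sigma}^0_2$ set $A\subseteq Y$ there is a continuous map $y\mapsto z_y$ from $Y$ to $2^{\mathrm{Pos}}$ such that $y\in A$ if and only if $z_y\in\mathrm{Win}$.
\end{lemma}

\begin{proof}
By (D1) let $Y\subseteq\omega^\omega$ be closed. Let $A$ be defined by $F=\bigcup_nF_n$ with $F_n$ closed, let $T_n$ be a tree for $F_n$, and let $G_y$ be the game with payoff $F_y$.

\emph{A counter.} We turn the payoff into a boundedness condition. For $s\in\omega^{<\omega}$ put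
\[
c_y(s)=\min\bigl(\{|s|\}\cup\{n:(y\upharpoonright|s|,s)\in T_n\}\bigr),
\]
which depends only on $s$ and $y\upharpoonright|s|$. The counter is nondecreasing: let $s$ be an initial segment of $s'$ and $n=c_y(s')$; if $(y\upharpoonright|s'|,s')\in T_n$, then $(y\upharpoonright|s|,s)\in T_n$ and $c_y(s)\le n$; otherwise $n=|s'|\ge|s|\ge c_y(s)$. Moreover,
\begin{equation}\label{eq:counter}
x\in F_y\iff l\mapsto c_y(x\upharpoonright l)\text{ is bounded}.
\end{equation}
Indeed, if $(y,x)\in F_n$, the counter is at most $n$. If it is bounded, it is eventually equal to some $n$, so $(y\upharpoonright l,x\upharpoonright l)\in T_n$ for all large $l$ (those with $l>n$ among them), hence for all $l$, and $(y,x)\in F_n$.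

\emph{The simulation.} In $G_y$ player~II makes infinitely many moves from $\omega$, and coding each of them would cost a $1$. So we let player~I reveal his strategy bit by bit while II waits, playing $0$, and II pays only when she can exhibit an increase of the counter. Enumerate $\omega^{<\omega}=\{t_0,t_1,\dots\}$. A play of the new game is read in \emph{stages}. Each stage has a \emph{base}, a position $s$ of even length in $G_y$; the first base is $\emptyset$. In round $m=0,1,\dots$ of the stage, player~I plays a number $\pi(t_m)$, read as his move in $G_y$ after II has continued from $s$ with the moves $t_m$. Player~II answers $0$ to go on or $1$ to \emph{challenge}. After a challenge in round $m$ the moves of player~I are ignored, and II plays $0$ some number $a$ of times and then $1$, which \emph{claims} the sequence $t=t_a$. The claim is \emph{legitimate} if $|t|\ge1$, the sequences $t\upharpoonright l$ with $l<|t|$ are among $t_0,\dots,t_m$, and $c_y(s')>c_y(s)$ for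
\[
s'=s^{\frown}\bigl(\pi(t\upharpoonright0),t(0),\pi(t\upharpoonright1),t(1),\dots,\pi(t\upharpoonright(|t|-1)),t(|t|-1)\bigr).
\]
After a legitimate claim a new stage begins, with base $s'$. Let $z_y$ be the set of positions that complete an illegitimate claim, all earlier claims being legitimate. The sequences claimed in a position $p$ are determined by $p$ alone, and whether $p\in z_y$ depends only on $y\upharpoonright N$, where $N$ is twice the sum of their lengths. So $y\mapsto z_y$ is continuous.

\emph{If $y\in A$, then $z_y\in\mathrm{Win}$.} Let $\rho$ be winning for player~I in $G_y$. In a stage whose base $s$ is consistent with $\rho$, he lets $\pi(t)$ be the move of $\rho$ at the $\rho$-consistent extension of $s$ in which II has played $t$. Then the next base is again consistent with $\rho$. Suppose he loses a play: II plays infinitely many $1$'s and $z_y$ is never met. A stage contains at most two $1$'s, so there are infinitely many stages, and the bases converge to a $\rho$-consistent play of $G_y$ along which $c_y$ is unbounded. This contradicts \eqref{eq:counter}.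

\emph{If $z_y\in\mathrm{Win}$, then $y\in A$.} Let $\tau$ be winning for player~I in $G(z_y)$. In $G_y$ he keeps on the side a $\tau$-consistent position $p$ of $G(z_y)$ at which a stage begins, with all claims legitimate and with base a position $s$ reached in $G_y$; initially $p=\emptyset$ and $s=\emptyset$. Let $\pi:\omega^{<\omega}\to\omega$ be the function that $\tau$ reveals from $p$ when II answers $0$ forever. He follows $\pi$ from $s$ on, until a position $s'$ of even length with $c_y(s')>c_y(s)$ occurs, if ever. Then let $t$ be the sequence of moves of II from $s$ to $s'$. He extends $p$ by letting II wait until all $t\upharpoonright l$, $l<|t|$, have been treated, challenge, and claim $t$, while player~I follows $\tau$. The claim is legitimate, and a stage with base $s'$ begins. If $c_y$ were unbounded along the resulting play of $G_y$, this would happen infinitely often and produce a $\tau$-consistent play with infinitely many $1$'s that avoids $z_y$. So $c_y$ is bounded, and player~I wins by \eqref{eq:counter}.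
\end{proof}

\section{The continua $X_z$}\label{sec:construction}

\subsection{Design}

The basic unit is a \emph{box}: a square labeled by a position $p$ and flanked left and right by two empty squares. The task attached to it is to cut from one empty square to the other, separating top from bottom, with a countable set. If $p\in z$ the task is made trivial: top and bottom are joined by a single segment. If $p\notin z$, the box contains horizontal channels numbered $k=0,1,2,\dots$ and separated by walls. Channel $k$ is blocked by one box labeled $p^{\frown}(k,0)$ and several boxes labeled $p^{\frown}(k,1)$, and a cut along the channel must cut all of them. There are at least two boxes for the move $1$, so that Lemma~\ref{lem:rank}(b) applies, and only one for the move $0$, so that Lemma~\ref{lem:count} applies.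

The walls pose the main difficulty. They must offer no shortcut, yet they cannot be solid, since $X_z$ has to be rational when player~I wins. We build them from carpet-like squares, the $*$-cells, each consisting of four blocks of smaller $*$-cells joined only through four boxes labeled by the empty position. A wall can then be cut only by solving the original task again. The resulting circularity is broken in Section~\ref{sec:rattowin} by minimizing the rank.

\subsection{Cells}

Fix $z\subseteq\mathrm{Pos}$. A \emph{$7$-adic square} is a set $[a7^{-j},(a+1)7^{-j}]\times[b7^{-j},(b+1)7^{-j}]$ with $0\le a,b<7^j$; we call $a$ and $b$ its \emph{global indices}. We define a tree of \emph{cells}. A cell is a $7$-adic square with a type, and is a \emph{$*$-cell}, a \emph{hole}, or a \emph{box}. A box has a \emph{label} $p\in\mathrm{Pos}$ and is \emph{horizontal} or \emph{vertical}; it is \emph{terminal} if $p\in z$ and \emph{branching} if $p\notin z$.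

The \emph{local coordinates} of a cell $c$ with lower left corner $o$ and side $\mu$ assign the pair $(u,v)$ to the point $o+\mu(u,v)$, except for vertical boxes, where they assign it to $o+\mu(v,u)$. In local coordinates $c=[0,1]^2$. The words top, bottom, left, right, row, column and height, applied to a box, refer to its local coordinates. The root is the $*$-cell $[0,1]^2$, holes have no children, and the children of the other cells $c$, together with two sets $E_c$ and $J_c$, are given in local coordinates as follows (Figures~\ref{fig:star} and~\ref{fig:box}).

\medskip\noindent\textbf{$*$-cell.} The children are the $49$ squares $[\frac a7,\frac{a+1}7]\times[\frac b7,\frac{b+1}7]$. The $36$ squares with $a\ne3$ and $b\ne3$ are $*$-cells and form four $3\times3$ \emph{blocks}. The squares $(a,b)=(1,3),(5,3)$ are horizontal boxes and $(3,1),(3,5)$ are vertical boxes, all with label $\emptyset$; these four boxes are the \emph{gates}. The other nine squares are holes. Put $E_c=J_c=\emptyset$.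

\medskip\noindent\textbf{Terminal box.} The children are the same $49$ squares. The top row (\emph{wall} $w_0$) and the bottom row (\emph{wall} $w_\omega$) consist of $*$-cells, and the other $35$ squares are holes. Put $J_c=\{\frac37\}\times[\frac17,\frac67]$ and $E_c=\emptyset$.

\medskip\noindent\textbf{Branching box with label $p$.} The seven squares of side $\frac17$ in $[0,1]\times[0,\frac17]$ are $*$-cells and form the wall $w_\omega$. For $k\ge0$ let $s_k=7^{-k-2}$. \emph{Strip $k$} is the rectangle $[0,1]\times[\frac17+6s_k,\frac17+42s_k]$. As $42s_{k+1}=6s_k$ and $\frac17+42s_0=1$, the strips are stacked and fill $[0,1]\times(\frac17,1]$. Strip $k$ is divided into the squares $[as_k,(a+1)s_k]\times[bs_k,(b+1)s_k]$ with columns $0\le a<7^{k+2}$ and rows $7^{k+1}+6\le b\le7^{k+1}+41$. The lowest row $b=7^{k+1}+6$ is \emph{channel $k$}: column $1$ is a box with label $p^{\frown}(k,0)$, every other column $a\equiv1\pmod7$ is a box with label $p^{\frown}(k,1)$, and the remaining columns are holes. These boxes have the orientation of $c$. The other $35$ rows consist of $*$-cells and form the wall $w_k$. Put $E_c=[0,1]\times\{\frac17\}$ and $J_c=\emptyset$.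

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \a in {0,4} \foreach \b in {0,4} \fill[gray!30] (\a,\b) rectangle +(3,3);
\foreach \a/\b in {1/3,5/3,3/1,3/5} \fill[black!80] (\a,\b) rectangle +(1,1);
\draw[very thin] (0,0) grid (7,7);
\begin{scope}[xshift=10cm]
\fill[gray!30] (0,0) rectangle (7,1) (0,6) rectangle (7,7);
\draw[very thin] (0,0) grid (7,7);
\draw[ultra thick] (3,1)--(3,6);
\node[right] at (7,6.5) {$w_0$};
\node[right] at (7,0.5) {$w_\omega$};
\node at (3.5,4.5) {$J$};
\end{scope}
\end{tikzpicture}
\caption{Left: the children of a $*$-cell. Light squares are $*$-cells, white squares are holes, and the four dark squares are the gates, which join the four blocks cyclically. Right: a terminal box, whose two walls of $*$-cells are joined only by the segment $J$.}\label{fig:star}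
\end{figure}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!30] (0,0) rectangle (7,1) (0,1.5) rectangle (7,2.1) (0,2.243) rectangle (7,3.4) (0,3.733) rectangle (7,7);
\foreach \a in {8,15} \fill[black!50] (\a/3,3.4) rectangle +(0.333,0.333);
\foreach \a in {8,15,...,43} \fill[black!50] (\a/7,2.1) rectangle +(0.143,0.143);
\fill (0.333,3.4) rectangle +(0.333,0.333) (0.143,2.1) rectangle +(0.143,0.143);
\draw (0,0) rectangle (7,7);
\draw[ultra thick] (0,1)--(7,1) node[right] {$E$};
\foreach \y/\t in {5.3/{w_0},2.8/{w_1},1.8/{w_2},1.25/{\cdots},0.5/{w_\omega}} \node at (3.5,\y) {$\t$};
\node[right] at (7,3.57) {channel $0$};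
\node[right] at (7,2.17) {channel $1$};
\end{tikzpicture}
\caption{A branching box with label $p$ (schematic; sizes and numbers of squares are not to scale). The walls $w_0,w_1,\dots$ consist of $*$-cells and converge to the segment $E$ on top of the wall $w_\omega$. Channel $k$ separates $w_k$ from $w_{k+1}$. It consists of holes (white), one box with label $p^{\frown}(k,0)$ (black), and several boxes with label $p^{\frown}(k,1)$ (dark gray).}\label{fig:box}
\end{figure}

\medskip
The description of a $*$-cell is invariant under interchanging the coordinates, so it also holds in the local coordinates of a vertical box. The following facts are read off from the definition.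
\begin{itemize}
\item[(C1)] The children of a cell $c$ are smaller than $c$ and have pairwise disjoint interiors, which $E_c$ and $J_c$ miss. Hence two cells are comparable in the tree or have disjoint interiors, a cell properly contained in $c$ is a descendant of $c$, and there are finitely many cells of each side length.
\item[(C2)] A point of $c\setminus E_c$ lies in finitely many children of $c$.
\item[(C3)] Each corner of a cell $c$ that is not a hole is a corner of a $*$-child of $c$.
\item[(C4)] For every box $c$, the squares $[-1,0]\times[0,1]$ and $[1,2]\times[0,1]$ (local coordinates of $c$) are holes and siblings of $c$. Let $M_c=[-1,2]\times[0,1]$ be the union of the three squares, and let the \emph{axis} $\gamma_c=[-\frac12,\frac32]\times\{\frac12\}$ be the segment joining the centers of the two holes.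
\end{itemize}
A cell that is not a hole is called \emph{full}. For a full cell $c$ let $X^0_c=c$ and
\[
X^{n+1}_c=E_c\cup J_c\cup\bigcup\{X^n_{c'}:c'\text{ a full child of }c\},\qquad X_c=\bigcap_nX^n_c .
\]
By induction $X^{n+1}_c\subseteq X^n_c$. Let $X=X_z=X_{\mathrm{root}}$. A \emph{chain} from $c$ is a finite or infinite sequence $c=c_0,c_1,\dots$ of full cells, each a child of the previous one.

\subsection{Basic properties}

\begin{lemma}\label{lem:struct}
Let $c$ be a full cell.
\begin{itemize}
\item[(a)] $X_c=E_c\cup J_c\cup\bigcup\{X_{c'}:c'\text{ a full child of }c\}$. In particular $X_c\subseteq X$.
\item[(b)] $q\in X_c$ if and only if there is an infinite chain from $c$ of cells containing $q$, or a finite chain from $c$ of cells containing $q$ whose last cell $d$ satisfies $q\in E_d\cup J_d$.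
\item[(c)] $X\cap\operatorname{int}c\subseteq X_c$, and $X$ misses the interior of every hole.
\item[(d)] If $c$ is a box, then $X\cap\operatorname{int}M_c\subseteq X_c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The right side is contained in every $X^{n+1}_c$. If $q\in X_c\setminus(E_c\cup J_c)$, then for each $n$ there is a full child $c'$ with $q\in X^n_{c'}$. By (C2) one $c'$ serves for infinitely many $n$, hence for all $n$.

(b) If $q\in X_c$, iterate (a). A finite chain as described gives $q\in X_c$ by (a), and an infinite one gives $q\in X^0_{c_n}\subseteq X^1_{c_{n-1}}\subseteq\dots\subseteq X^n_{c_0}$ for every $n$.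

(c) Let $q\in X$ lie in the interior of a cell $e$, and let $\mathrm{root}=d_0,\dots,d_r=e$ be the path to $e$ in the tree. For $i<r$ we have $q\in\operatorname{int}d_{i+1}$, so by (C1) $q\notin E_{d_i}\cup J_{d_i}$ and $d_{i+1}$ is the only child of $d_i$ containing $q$. By (a) and induction, each $d_i$ is full and $q\in X_{d_i}$.

(d) Let $q\in X\cap\operatorname{int}M_c$ and let $e$ be the parent of $c$. Then $q\in\operatorname{int}e$, so $q\in X_e$ by (c). If $e$ is a $*$-cell, $E_e=J_e=\emptyset$. If $e$ is a box, it is branching, so $J_e=\emptyset$, and $M_c$ lies in a strip, which misses $E_e$. By (C1) the children of $e$ containing $q$ are among the three squares of $M_c$, of which only $c$ is full. So $q\in X_c$ by (a).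
\end{proof}

The next lemma serves both connectedness and local connectedness.

\begin{lemma}\label{lem:glue}
Let $c$ be a full cell, and for each full child $c'$ let $Y_{c'}\subseteq c'$ be a continuum containing the four corners of $c'$.
\begin{itemize}
\item[(a)] Let $c$ be a branching box, $k_0\ge0$, $0\le h\le k_0+1$, $0\le i<7^h$ and $\Lambda=[i7^{-h},(i+1)7^{-h}]$. The union $Y$ of $\Lambda\times\{\frac17\}$ and of the $Y_{c'}$, where $c'\subseteq\Lambda\times[0,1]$ is a full child in a strip $k\ge k_0$, is a continuum.
\item[(b)] $E_c\cup J_c\cup\bigcup_{c'}Y_{c'}$ is a continuum containing the four corners of $c$.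
\end{itemize}
\end{lemma}

\begin{proof}
(a) A convergent sequence in $Y$ has infinitely many terms in one of the compact pieces, or runs through strips $k\to\infty$ and has its limit in $\Lambda\times\{\frac17\}$. So $Y$ is compact. In a strip $k\ge k_0$ the interval $\Lambda$ consists of $7^{k+2-h}\ge7$ whole columns starting at a multiple of $7$, so at least one box of channel $k$ lies over $\Lambda$. The cells of $w_k$ over $\Lambda$ form a rectangular array in which neighbors share corners, so the union $W_k$ of their $Y_{c'}$ is connected. A box of channel $k$ over $\Lambda$ shares its top corners with the cell of $w_k$ above it. Its bottom left corner is the top left corner of a cell of $w_{k+1}$ directly below it, because $s_k=7s_{k+1}$. So these boxes are attached to $W_k$ and $W_{k+1}$ and join them, and the part of $Y$ in the strips is connected. Every point of $\Lambda\times\{\frac17\}$ is a limit of corners of cells of $w_k$ over $\Lambda$ as $k\to\infty$. So $Y$ is connected by (H3).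

(b) The corners are contained by (C3). In a $*$-cell, neighbors in a block share corners, and each gate shares corners with the $*$-cells at its top and bottom, which lie in the two blocks it joins. In a terminal box, each wall is connected through corners, and the endpoints of $J_c$ are corners of cells of the two walls. In a branching box, apply (a) with $k_0=h=0$ and add the seven continua of $w_\omega$, whose top corners lie on $E_c$.
\end{proof}

\begin{proposition}\label{prop:cont}
Each $X_c$ is a continuum containing the four corners of $c$. The continuum $X_z$ is locally connected, and the map $z\mapsto X_z$ from $2^{\mathrm{Pos}}$ to $\mathcal{C}(I^2)$ is continuous.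
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:glue}(b) and induction on $n$, for all full cells at once, $X^n_c$ is a continuum containing the corners of $c$. By (H3) so is $X_c$.

\emph{Local connectedness.} Fix $r\ge1$. We show that every $X_c$ is a finite union of continua of diameter at most $7\cdot7^{-r}$; Lemma~\ref{lem:peano} then applies to $X_z$. If the side of $c$ is at most $7^{-r}$, then $X_c$ itself has diameter at most $\sqrt2\cdot7^{-r}$. Let the side be $7^{-j}$ with $j<r$, and assume the claim for all smaller cells. If $c$ is a $*$-cell or a terminal box, use Lemma~\ref{lem:struct}(a): there are finitely many children, and $J_c$ is a finite union of short segments. Let $c$ be a branching box, $h=r-j$ and $k_0=h-1$. The children in $w_\omega$ and in strips $k<k_0$ are finitely many and are covered by the inductive assumption. The rest of $X_c$ is covered by the $7^h$ continua given by Lemma~\ref{lem:glue}(a) with $Y_{c'}=X_{c'}$. Each of them has width $7^{-h}7^{-j}=7^{-r}$ and height $42s_{k_0}7^{-j}=6\cdot7^{-h-j}=6\cdot7^{-r}$, hence diameter at most $7\cdot7^{-r}$.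

\emph{Continuity.} Let $0<\varepsilon\le1$. Iterating Lemma~\ref{lem:struct}(a), $X_z$ is the union of the sets $E_d\cup J_d$, for full cells $d$ of side at least $\varepsilon$, and of the sets $X_c$, for full cells $c$ of side less than $\varepsilon$ whose parent has side at least $\varepsilon$. Let $\widehat X_z$ be obtained by replacing each such $X_c\ne\emptyset$ by $c$. Then $X_z\subseteq\widehat X_z$, and every point of $\widehat X_z$ is within $\sqrt2\,\varepsilon$ of $X_z$. A box with label $p^{\frown}(k,j)$ is a child of a box with label $p$ and is $7^{k+2}$ times smaller, so a box with label $((k_0,j_0),\dots,(k_{l-1},j_{l-1}))$ has side at most $7^{-\sum_i(k_i+2)}$. Let $\mathrm{Pos}_\varepsilon$ be the finite set of positions for which this number is at least $\varepsilon$. If $z\cap\mathrm{Pos}_\varepsilon=z'\cap\mathrm{Pos}_\varepsilon$, then by induction down the tree the cells of side at least $\varepsilon$, their children and their sets $E,J$ are the same for $z$ and $z'$. So $\widehat X_z=\widehat X_{z'}$ and $d_H(X_z,X_{z'})\le\sqrt2\,\varepsilon$.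
\end{proof}

\section{From a winning strategy to rationality}\label{sec:wintorat}

The plan is to draw finer and finer grids on the square and to deform the grid lines so that they meet $X=X_z$ in countable sets. The deformation happens at gates, where the strategy tells us which channel to take.

\subsection{Crossing a box along a strategy}

Let $\tau:\mathrm{Pos}\to\omega$ be any strategy for player~I. For each box $c$, with label $p$, we define in local coordinates a polygonal set $P_c$ and a finite set $\mathcal{N}(c)$ of \emph{next boxes}. If $c$ is terminal, $P_c=\gamma_c$ and $\mathcal{N}(c)=\emptyset$. If $c$ is branching, let $k=\tau(p)$, let $\mathcal{N}(c)$ be the set of boxes of channel $k$, and let $v=\frac17+\frac{13}2s_k$ be the height of the centers of the squares of this channel. Then $P_c$ is the union of the segment from $(-\frac12,\frac12)$ to $(0,v)$, the segment from $(1,v)$ to $(\frac32,\frac12)$, and the set obtained from $[0,1]\times\{v\}$ by deleting the relative interiors of the axes $\gamma_{c'}$, $c'\in\mathcal{N}(c)$; these axes are disjoint subsegments of $(0,1)\times\{v\}$. Put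
\[
\Gamma^0_c=M_c,\qquad\Gamma^{n+1}_c=P_c\cup\bigcup_{c'\in\mathcal{N}(c)}\Gamma^n_{c'},\qquad\Gamma_c=\bigcap_n\Gamma^n_c .
\]

\begin{lemma}\label{lem:crossing}
For every box $c$:
\begin{itemize}
\item[(a)] $\Gamma_c\subseteq M_c$ is a continuum containing the endpoints of $\gamma_c$, and $\Gamma_c=P_c\cup\bigcup_{c'\in\mathcal{N}(c)}\Gamma_{c'}$;
\item[(b)] $P_c\cap X=\emptyset$ if $c$ is branching, and $P_c\cap X=\{(\frac37,\frac12)\}$ if $c$ is terminal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By induction on $n$, for all boxes at once, $\Gamma^n_c$ is a continuum containing the endpoints of $\gamma_c$: the set $\Gamma^{n+1}_c$ arises from a polygonal arc by replacing finitely many disjoint subsegments by continua containing their endpoints. Also $\Gamma^1_c\subseteq M_c$, since $M_{c'}\subseteq c$, and so $\Gamma^{n+1}_c\subseteq\Gamma^n_c$ by induction. Now use (H3). For the formula, a point of $\Gamma_c\setminus P_c$ lies in $\Gamma^n_{c'}$ for one $c'$ of the finite set $\mathcal{N}(c)$ and infinitely many $n$, hence in $\Gamma_{c'}$.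

(b) As $P_c\subseteq\operatorname{int}M_c$, Lemma~\ref{lem:struct}(d) gives $P_c\cap X=P_c\cap X_c$. Let $q\in P_c\cap c$. If $c$ is branching, $q$ has height $v$, so $q\notin E_c$ and the children containing $q$ belong to channel $k$. None of them is a box $c'$, because the points of $c'$ at height $v$ lie in the deleted relative interior of $\gamma_{c'}$. So $q\notin X_c$ by Lemma~\ref{lem:struct}(a). If $c$ is terminal, $q$ has height $\frac12$, so it lies only in holes, and $q\in X_c$ if and only if $q\in J_c$.
\end{proof}

\begin{example}\label{ex:three}
Let $g$ be a gate.

(1) If $\emptyset\in z$, player~I has won at the start, $g$ is terminal, and $\Gamma_g=\gamma_g$ meets $X$ in one point.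

(2) Let $z$ be the set of nonempty positions whose last entry has $j=1$, and let $\tau\equiv0$. This strategy is winning: II either plays $1$ and enters $z$, or never plays $1$. Channel $0$ of $g$ has $49$ columns, with boxes in columns $1,8,\dots,43$. The six boxes with label $((0,1))$ are terminal and contribute one point each to $\Gamma_g\cap X$. The box $c_1$ in column $1$ has label $((0,0))\notin z$, and the picture repeats inside it. We get nested boxes $g=c_0\supset c_1\supset\cdots$, six points at each stage, and the point $\bigcap_ic_i$, which is in $X$ by Lemma~\ref{lem:struct}(b) and in the closed set $\Gamma_g$. So $\Gamma_g\cap X$ is a convergent sequence with its limit, of rank $(1,1)$.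

(3) Let $z=\emptyset$, so that II wins by always playing $1$. For any $\tau$, every box $c$ is branching and $\mathcal{N}(c)$ contains the disjoint boxes in columns $8$ and $15$. Each of the $2^{\aleph_0}$ nested sequences through such columns gives a point of $\Gamma_g\cap X$ as in (2), and these points are distinct. Section~\ref{sec:rattowin} shows that no other way of cutting does better.
\end{example}

\begin{lemma}\label{lem:gatecount}
If $\tau$ is winning in $G(z)$ and $g$ is a gate, then $\Gamma_g\cap X$ is countable.
\end{lemma}

\begin{proof}
Let $T$ be the countable tree of sequences $g=c_0,c_1,\dots,c_i$ with $c_{l+1}\in\mathcal{N}(c_l)$, and mark the successor in column $1$. By Lemma~\ref{lem:crossing}(a), a point $q\in\Gamma_g$ lies in $P_c$ for a box $c$ occurring in $T$, or in $\bigcap_iM_{c_i}$ for an infinite branch $(c_i)$. By Lemma~\ref{lem:crossing}(b) there are countably many points of $X$ of the first kind. A branch gives one point, since $\operatorname{diam}M_{c_i}\to0$. Its labels $p_0=\emptyset,p_1,\dots$ satisfy $p_{i+1}=p_i{}^{\frown}(\tau(p_i),j_i)$, with $j_i=0$ exactly when $c_{i+1}$ is in column $1$, and no $p_i$ is in $z$ because every $c_i$ is branching. So they are the positions of a $\tau$-consistent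 play avoiding $z$, and $j_i=0$ for all large $i$. By Lemma~\ref{lem:count} there are countably many branches.
\end{proof}

\subsection{Midlines}

A winning $\tau$ controls boxes with label $\emptyset$, crossed from hole to hole; about a box with an arbitrary label it says nothing. So the grid lines must be placed so that, up to finitely many large boxes, they run only into gates, and in the right direction. This is what the residues $3$, $1$ and $6$ modulo $7$ in the construction are for.

Fix $n\ge1$. A \emph{midline} is one of the $2\cdot7^n$ segments $[0,1]\times\{\eta\}$ or $\{\eta\}\times[0,1]$ with $\eta=(i+\frac12)7^{-n}$, $0\le i<7^n$. A cell is \emph{small} if its side is less than $7^{-n}$. For a midline $\ell$ let $\mathcal{G}(\ell)$ be the set of small boxes that meet $\ell$ and have no small box among their proper ancestors.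

\begin{lemma}\label{lem:mid}
Let $\ell$ be a midline.
\begin{itemize}
\item[(a)] If a $*$-cell $d$ of side at most $7^{-n}$ meets $\ell$, then exactly two full children of $d$ meet $\ell$. They are gates, and their axes are disjoint subsets of $\ell\cap\operatorname{int}d$.
\item[(b)] Every small box that meets $\ell$ is a gate of a $*$-cell of side at most $7^{-n}$.
\item[(c)] There is a finite set $\Phi$ with $\ell\cap X\subseteq\Phi\cup\bigcup\mathcal{G}(\ell)$.
\item[(d)] The axes $\gamma_g$, $g\in\mathcal{G}(\ell)$, are pairwise disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
By symmetry let $\ell=[0,1]\times\{\eta\}$. For $m\ge n$,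
\[
7^m\eta=i7^{m-n}+\tfrac{7^{m-n}-1}2+\tfrac12,\qquad\tfrac{7^{m-n}-1}2=3(1+7+\dots+7^{m-n-1}).
\]
So $\eta$ is not of the form $b7^{-m}$, and a $7$-adic square of side $7^{-m}$ meeting $\ell$ is bisected by $\ell$ and has second global index $b=i7^{m-n}+\frac{7^{m-n}-1}2$. For $m>n$ this index is $\equiv3\pmod7$. If $c$ is a child of $d$, each global index of $c$ is congruent modulo $7$ to the corresponding local row or column index, since it differs from it by a global index of $d$ times a positive power of $7$.

(a) The line $\ell$ bisects $d$, so the children meeting it are those of the middle row $b=3$, and it bisects them. The full ones are the horizontal gates $a=1,5$, with axes $[\frac1{14},\frac5{14}]\times\{\frac12\}$ and $[\frac9{14},\frac{13}{14}]\times\{\frac12\}$ in the coordinates of $d$.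

(b) Let $c$ be a small box meeting $\ell$, with parent $d$. One global index of $c$ is $\equiv3$. If $d$ were a box, the local indices of $c$ would be $7^{k+1}+6\equiv6$ and $a\equiv1$, a contradiction. So $d$ is a $*$-cell, and its side is seven times that of $c$, hence at most $7^{-n}$.

(c) Let $q\in\ell\cap X$ and take a chain from the root as in Lemma~\ref{lem:struct}(b). If it contains a small box, the first one belongs to $\mathcal{G}(\ell)$ and contains $q$. Suppose it contains none. It cannot be infinite, for then its cells would eventually be small $*$-cells, while by (a) the successor of such a cell in the chain is a small box. So $q\in E_d\cup J_d$ for a box $d$ of side at least $7^{-n}$. There are finitely many such $d$. A segment $E_d$ or $J_d$ perpendicular to $\ell$ meets it in at most one point, and a parallel one has a constant coordinate of the form $b7^{-m}$ and misses $\ell$.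

(d) Let $g\ne g'$ in $\mathcal{G}(\ell)$ have parents $d,d'$; (a) applies to both by (b). If $d=d'$, or if $d,d'$ have disjoint interiors, the axes are disjoint by (a). Otherwise, by (C1), $d'$ is a proper descendant of $d$, say. The child of $d$ containing $d'$ is full and meets $\ell$, so it is a small box by (a), and it is a proper ancestor of $g'$. This contradicts $g'\in\mathcal{G}(\ell)$.
\end{proof}

From now on let $\tau$ be winning in $G(z)$. For a midline $\ell$ we replace the axis of each gate in $\mathcal{G}(\ell)$ by its crossing continuum:
\[
\ell_0=\ell\setminus\bigcup_{g\in\mathcal{G}(\ell)}\operatorname{relint}\gamma_g,\qquad\tilde\ell=\ell_0\cup\bigcup_{g\in\mathcal{G}(\ell)}\Gamma_g .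
\]

\begin{lemma}\label{lem:tilde}
The set $\tilde\ell\subseteq[0,1]^2$ is a continuum that contains the endpoints of $\ell$, lies within distance $\frac127^{-n-1}$ of $\ell$, and meets $X$ in a countable set.
\end{lemma}

\begin{proof}
Enumerate $\mathcal{G}(\ell)=\{g_1,g_2,\dots\}$; if the list is infinite, $\operatorname{diam}M_{g_i}\to0$ by (C1). Both $\gamma_g$ and $\Gamma_g$ lie in $M_g$.

\emph{Closed.} The sets $\ell_0$ and $\Gamma_g$ are closed. Let $q$ be a limit of points of $\Gamma_{g_i}$ along a sequence of indices $i\to\infty$. Then the corresponding axes $\gamma_{g_i}\subseteq\ell$ converge to $q$, so $q\in\ell$. If $q$ were in the relative interior of some $\gamma_g$, these axes would eventually meet $\gamma_g$, against Lemma~\ref{lem:mid}(d). So $q\in\ell_0$.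

\emph{Connected.} Let $\ell_m$ be obtained from $\ell$ by making the replacement only for $g_1,\dots,g_m$. It is a continuum, since the axes are disjoint and $\Gamma_g$ contains the endpoints of $\gamma_g$. A point of $\ell_m\setminus\tilde\ell$ lies in some $\gamma_{g_i}$ with $i>m$, and $\Gamma_{g_i}\subseteq\tilde\ell$. A point of $\tilde\ell\setminus\ell_m$ lies in some $\Gamma_{g_i}$ with $i>m$, and $\gamma_{g_i}\subseteq\ell_m$. So $d_H(\ell_m,\tilde\ell)\le\sup_{i>m}\operatorname{diam}M_{g_i}\to0$, and $\tilde\ell$ is a continuum by (H1).

The axes lie in the open unit square, so the endpoints of $\ell$ are in $\ell_0$. The rectangle $M_g$ is bisected lengthwise by $\ell$ and has width at most $7^{-n-1}$, which gives the distance bound. Finally $\ell\cap g\subseteq\operatorname{relint}\gamma_g$, so $\ell_0\cap X\subseteq\Phi$ by Lemma~\ref{lem:mid}(c), and each $\Gamma_g\cap X$ is countable by Lemma~\ref{lem:gatecount}.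
\end{proof}

\subsection{The deformed grid separates}

Let $\Theta_n$ be the union of the sets $\tilde\ell$ over the $2\cdot7^n$ midlines. It is closed, and $\Theta_n\cap X$ is countable. To see that it still cuts the square into small pieces we use the well-known crossing lemma (Maehara).

\begin{lemma}\label{lem:maehara}
Let $h=(h_1,h_2)$ and $v=(v_1,v_2)$ be paths $[-1,1]\to[-1,1]^2$ with $h_1(\pm1)=\pm1$ and $v_2(\pm1)=\pm1$. Then $h(s)=v(t)$ for some $s,t$.
\end{lemma}

\begin{proof}
Otherwise $m(s,t)=\max(|h_1(s)-v_1(t)|,|h_2(s)-v_2(t)|)$ is positive, and
\[
f(s,t)=\frac1{m(s,t)}\bigl(v_1(t)-h_1(s),\,h_2(s)-v_2(t)\bigr)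
\]
maps $[-1,1]^2$ continuously into its boundary. By Brouwer's fixed point theorem $f(s,t)=(s,t)$ for some $(s,t)$, with $|s|=1$ or $|t|=1$. But the first coordinate of $f$ is $\ge0$ for $s=-1$ and $\le0$ for $s=1$, and the second is $\ge0$ for $t=-1$ and $\le0$ for $t=1$.
\end{proof}

\begin{lemma}\label{lem:small}
Every component of $[0,1]^2\setminus\Theta_n$ has diameter at most $2\sqrt2\cdot7^{-n}$.
\end{lemma}

\begin{proof}
A component $O$ is open in the square and connected, hence path connected. By symmetry it suffices to rule out points $a,b\in O$ with second coordinates $a_2-b_2>2\cdot7^{-n}$. The interval $[b_2+\frac127^{-n},a_2-\frac127^{-n}]$ has length greater than $7^{-n}$ and lies in $[\frac127^{-n},1-\frac127^{-n}]$, so it contains the height of a horizontal midline $\ell$. Take a path in $O$ from $b$ to $a$ and prolong it by the vertical segments from the bottom side up to $b$ and from $a$ up to the top side. By the distance bound in Lemma~\ref{lem:tilde} these segments miss $\tilde\ell$, so the whole path $v$ has distance $\delta>0$ from $\tilde\ell$. The set of points of the square at distance less than $\delta$ from $\tilde\ell$ is a union of convex sets, one around each point of the connected set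 $\tilde\ell$. So it is connected and relatively open, hence path connected, and it contains the endpoints of $\ell$. A path $h$ in it between these endpoints joins the left side to the right side and misses $v$, contradicting Lemma~\ref{lem:maehara}.
\end{proof}

\begin{proposition}\label{prop:wintorat}
If $z\in\mathrm{Win}$, then $X_z$ is rational.
\end{proposition}

\begin{proof}
Let $x\in X$ and $\varepsilon>0$. Choose $n$ with $2\sqrt2\cdot7^{-n}<\varepsilon$. Let $B$ be the set of points of the square at distance less than $\varepsilon$ from $x$, and let $W$ be the union of $B$ and of all components of $[0,1]^2\setminus\Theta_n$ that meet $B$. Then $W$ is open in the square, contains $x$, and lies in the $2\varepsilon$-ball around $x$ by Lemma~\ref{lem:small}. Let $q\in\overline W\setminus\Theta_n$. The component $O$ of $q$ is a neighborhood of $q$, so it meets $B$ or a component that meets $B$; in both cases $O\subseteq W$. Thus $\overline W\setminus W\subseteq\Theta_n$, and $X\cap W$ is an open neighborhood of $x$ in $X$ whose boundary in $X$ lies in the countable set $X\cap\Theta_n$.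
\end{proof}

\section{From rationality to a winning strategy}\label{sec:rattowin}

Here we must control an arbitrary countable cut of $X=X_z$. The tool is a Cantor skeleton in each $*$-cell. Neighboring skeletons overlap in uncountable sets, which a countable $K$ cannot absorb, so that a color propagates from cell to cell.

\subsection{Skeletons and their overlaps}

Let $D\subseteq[0,1]$ be the Cantor set of numbers that have an expansion in base $7$ without the digit $3$. It is uncountable, contains $0$ and $1=0.666\ldots$, and satisfies
\begin{equation}\label{eq:D}
D=\bigcup_{a\in\{0,1,2,4,5,6\}}\frac{a+D}7,\qquad D\subseteq\bigcup_{a<7^i}\frac{a+D}{7^i}\quad(i=1,2).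
\end{equation}
For a $*$-cell $\sigma$, the \emph{skeleton} $S_\sigma$ is the set of points contained in all cells of an infinite chain of $*$-cells from $\sigma$. Such chains correspond to pairs of digit sequences avoiding $3$, so $S_\sigma=D\times D$ in local coordinates. We have $S_\sigma\subseteq X_\sigma$ by Lemma~\ref{lem:struct}(b), and $S_\sigma$ is the union of the skeletons of the $36$ $*$-children of $\sigma$. For a box $\beta$ let $S^+_\beta$ and $S^-_\beta$ be the unions of the $S_\sigma$ over $\sigma$ in the walls $w_0$ and $w_\omega$ of $\beta$, respectively; both lie in $X_\beta$.

\begin{lemma}\label{lem:overlap}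
The following sets are uncountable:
\begin{itemize}
\item[(a)] $S_\sigma\cap S_{\sigma'}$, for $*$-cells $\sigma,\sigma'$ of equal size with a common side;
\item[(b)] $S_{\sigma''}\cap S_{\sigma'}$, for $\sigma,\sigma'$ as in (a) and any of the six $*$-children $\sigma''$ of $\sigma$ along the common side;
\item[(c)] $S^+_g\cap S_\sigma$ and $S^-_g\cap S_{\sigma'}$, for a gate $g$ and the sibling $*$-cells $\sigma$ at its top and $\sigma'$ at its bottom;
\item[(d)] $S^+_{\beta'}\cap S_\sigma$ and $S^-_{\beta'}\cap S_{\sigma'}$, for a box $\beta'$ in channel $k$ of a box $\beta$, the cell $\sigma\in w_k$ above $\beta'$, and a cell $\sigma'\in w_{k+1}$ directly below $\beta'$;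
\item[(e)] $E_\beta\cap S^-_\beta$, for a branching box $\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
Parametrize sides of cells linearly by $[0,1]$ in the direction of the global coordinate. Since $0,1\in D$, the trace of $S_\sigma$ on each side of $\sigma$ is $D$. This gives (a), and (e) because $E_\beta$ contains the top sides of the cells of $w_\omega$. In (b) the trace of $S_{\sigma''}$ on the common side contains $\frac{a+D}7$ with $a\ne3$, which lies in $D$ by \eqref{eq:D}. The top side of a box $\beta$ is lined by $*$-cells of $w_0$ of relative side $7^{-i}$, with $i=1$ if $\beta$ is terminal and $i=2$ if it is branching, and the bottom side by cells of $w_\omega$ of relative side $7^{-1}$. By \eqref{eq:D} the traces of $S^+_\beta$ on the top side and of $S^-_\beta$ on the bottom side contain $D$. This gives (c) and the first part of (d). For the second part, the cells of the bottom wall of $\beta'$ have side $s_k/7=s_{k+1}$ in the coordinates of $\beta$, so one of them has a common side with $\sigma'$, and (a) applies.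
\end{proof}

\subsection{Monochromatic cells and split boxes}

Fix a countable cut $(K,U,V)$ of $X$, and think of $U$ and $V$ as two colors of the points of $X\setminus K$. A $*$-cell $\sigma$ is \emph{monochromatic} if the nonempty set $S_\sigma\setminus K$ is contained in $U$ or in $V$; it then has a color, which its $*$-children inherit. A box $\beta$ is \emph{split} if some point of $S^+_\beta\setminus K$ and some point of $S^-_\beta\setminus K$ have different colors. Since $K$ is countable, each set in Lemma~\ref{lem:overlap} has a point outside $K$. Therefore:
\begin{itemize}
\item[(M1)] monochromatic cells related as in Lemma~\ref{lem:overlap}(a) or (b) have the same color;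
\item[(M2)] if a gate is not split and the $*$-cells at its top and bottom are monochromatic, these have the same color;
\item[(M3)] if $\beta$ is split, then $K\cap\beta\ne\emptyset$, because $X_\beta\subseteq X$ is connected and meets both $U$ and $V$.
\end{itemize}

The next lemma says that a $*$-cell can be cut only through gates, and that one gate is not enough, since a cycle of four blocks stays connected when one link is removed. Two gates are what Lemma~\ref{lem:rank}(b) needs. The delicate case is a cut that postpones itself forever by descending into smaller and smaller $*$-cells.

\begin{lemma}\label{lem:twogates}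
If a $*$-cell $\sigma$ is not monochromatic, then $\sigma$ contains two disjoint split gates.
\end{lemma}

\begin{proof}
Call a $*$-cell \emph{reachable} if it is the last cell of a finite chain of $*$-cells from $\sigma$. Distinct gates $g,g'$ of reachable cells $\rho,\rho'$ are disjoint. For $\rho=\rho'$ see Figure~\ref{fig:star}. In general a gate lies in the interior of its parent, which settles the case of interior-disjoint parents. If $\rho'$ is a proper descendant of $\rho$, then $g'$ lies in the interior of a $*$-child of $\rho$, which $g$ misses. So it suffices to derive a contradiction from the assumption that at most one gate $g^*$ of a reachable cell is split.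

Let $\mathcal{T}$ be the set of reachable cells that are not monochromatic. As colors are inherited, $\mathcal{T}$ is a finitely branching tree with root $\sigma$.

\emph{Step 1: $\mathcal{T}$ has no terminal node.} Suppose all $36$ $*$-children of $\rho\in\mathcal{T}$ are monochromatic. By (M1) each block has one color. At least three gates of $\rho$ are not split, and they connect the four blocks, so by (M2) all $36$ cells have the same color. Then $\rho$ is monochromatic, a contradiction.

\emph{Step 2: $\mathcal{T}$ has an isolated branch.} By Step 1 every node lies on an infinite branch. Let $(\rho_n)$ be a branch and $\{x\}=\bigcap_n\rho_n$; then $x\in S_\sigma\subseteq X$. If $x\notin K$, a neighborhood of $x$ in $X$ has one color, so $\rho_n$ is monochromatic for large $n$, which is false. So $x\in K$. At most four branches give the same $x$, because at most four $7$-adic squares of a given size contain $x$. Hence the nonempty compact space of branches is countable, and by (D5) there are a branch $(\rho_n)$ and an $n_0$ such that it is the only branch through $\rho_{n_0}$. Enlarge $n_0$ so that $\rho_{n_0}$ is smaller than $g^*$, if $g^*$ exists.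

\emph{Step 3: the color is constant around the branch.} Let $n\ge n_0$. The $35$ $*$-children of $\rho_n$ other than $\rho_{n+1}$ are monochromatic, since otherwise a second branch would pass through $\rho_{n_0}$. A $3\times3$ block with one cell removed is still connected through common sides, so within each block these cells have one color by (M1). No gate of $\rho_n$ is split. The eight cells attached to the gates, namely $(1,2),(1,4),(5,2),(5,4),(2,1),(4,1),(2,5),(4,5)$, are distinct, so $\rho_{n+1}$ is attached to at most one gate, and (M2) applies to the other three. Hence the $35$ cells have a common color $a_n$. Let $\sigma'$ be a cell in the block of $\rho_{n+1}$ having a common side with it, and let $\sigma''\ne\rho_{n+2}$ be one of the six $*$-children of $\rho_{n+1}$ along this side. They have colors $a_n$ and $a_{n+1}$, so $a_{n+1}=a_n$ by (M1).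

\emph{Step 4.} A point of $S_{\rho_{n_0}}$ other than $x$ has a chain of $*$-cells from $\rho_{n_0}$ that leaves the branch, so it lies in the skeleton of one of the cells colored in Step 3. Since $x\in K$, all points of $S_{\rho_{n_0}}\setminus K$ have the color $a_{n_0}$. So $\rho_{n_0}$ is monochromatic, a contradiction.
\end{proof}

\subsection{The strategy}

\begin{proposition}\label{prop:rattowin}
If $X_z$ is rational, then $z\in\mathrm{Win}$.
\end{proposition}

\begin{proof}
The corners $(0,0)$ and $(1,1)$ belong to $S_{\mathrm{root}}=D\times D$. Lemma~\ref{lem:cuts}(ii), applied to small neighborhoods of them, gives a countable cut $(K,U,V)$ of $X$ with $(0,0)\in U$ and $(1,1)\in V$. So the root is not monochromatic, and by Lemma~\ref{lem:twogates} there are split gates. By (M3), $\operatorname{rk}(K\cap\beta)$ is defined for every split box $\beta$. Among all split gates in the tree choose $\beta_0$ with $\operatorname{rk}(K\cap\beta_0)$ minimal.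

\emph{Every $*$-cell below $\beta_0$ is monochromatic.} Otherwise Lemma~\ref{lem:twogates} gives disjoint split gates $g_1,g_2\subseteq\beta_0$, and by Lemma~\ref{lem:rank}(b) one of $K\cap g_1$, $K\cap g_2$ has smaller rank than $K\cap\beta_0$. Thus inside $\beta_0$ the cut passes through no wall.

\emph{Claim. Let $\beta$ be a split branching box, equal to $\beta_0$ or below it. Then for some $k$ all boxes in channel $k$ of $\beta$ are split.} Each wall is a rectangular array of monochromatic cells of equal size, so by (M1) the wall $w_k$ has one color $a(k)$, for $k\in\omega\cup\{\omega\}$. Since $\beta$ is split, $a(0)\ne a(\omega)$. We must exclude that the change of color happens only in the limit, along $E_\beta$. By Lemma~\ref{lem:overlap}(e) there is a point $e\in(E_\beta\cap S^-_\beta)\setminus K$. Its color is $a(\omega)$, and some ball around $e$ meets $X$ only in points of this color. For all large $k$ this ball contains a cell $\sigma\in w_k$, because the strips converge to $E_\beta$ and $s_k\to0$; as $S_\sigma\setminus K\ne\emptyset$, we get $a(k)=a(\omega)$. Let $k\in\omega$ be largest with $a(k)=a(0)$. Then $a(k+1)\ne a(k)$. By Lemma~\ref{lem:overlap}(d), for every box $\beta'$ of channel $k$ the set $S^+_{\beta'}\setminus K$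 has a point of color $a(k)$ and $S^-_{\beta'}\setminus K$ has a point of color $a(k+1)$. So $\beta'$ is split.

\emph{The strategy.} As long as $z$ has not been met, player~I keeps at position $p$ a split box $\beta_p$ with label $p$, equal to $\beta_0$ or below it; he starts with $\beta_\emptyset=\beta_0$. If $p\notin z$, he plays the number $k$ given by the Claim for $\beta_p$. If II answers $0$, let $\beta_{p^{\frown}(k,0)}$ be the box in column $1$ of channel $k$ of $\beta_p$. If she answers $1$, consider the boxes in columns $8$ and $15$, which exist because there are at least $49$ columns. They are disjoint and split and have label $p^{\frown}(k,1)$; let $\beta_{p^{\frown}(k,1)}$ be one of the two for which the rank of the intersection with $K$ is least. By Lemma~\ref{lem:rank}, $\operatorname{rk}(K\cap\beta_p)$ never increases and drops each time II plays $1$. So either $z$ is met, or II plays $1$ only finitely often.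
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a),(b)]
By Propositions~\ref{prop:wintorat} and~\ref{prop:rattowin}, $z\in\mathrm{Win}$ if and only if $X_z$ is rational, and by Proposition~\ref{prop:cont} the map $z\mapsto X_z$ is continuous with locally connected values. Let $Q$ be compact metrizable and let $h:I^2\to Q$ be an embedding. Given $A\subseteq Y$ as in Lemma~\ref{lem:normal}, the map $y\mapsto h(X_{z_y})$ is continuous by (H2), takes values in the Peano continua of $\mathcal{C}(Q)\subseteq\mathcal{K}(Q)$, and $h(X_{z_y})$ is rational if and only if $y\in A$. So the rational members of $\mathcal{C}(Q)$, of $\mathcal{K}(Q)$, and the rational Peano continua in $\mathcal{C}(Q)$ form $\Game\mathbf{\Sigma}^0_2$-hard sets. With Proposition~\ref{prop:upper} this proves (b). For $Q=I^n$ and $h(x)=(x,0,0,\dots)$ it proves Theorem~\ref{thm:main} and the first sentence of (a). The hypothesis $n\ge2$ is used only here.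

It remains to show that the rational Peano continua form a $\Game\mathbf{\Sigma}^0_2$ subset of $\mathcal{C}(I^n)$. For $r,m\ge1$ let $\mathcal{P}_{r,m}$ be the set of $C\in\mathcal{C}(I^n)$ that are unions of $m$ continua of diameter at most $1/r$. By (H1) and (H2) the $m$-tuples of such continua form a compact set, whose image under the union map is compact; so $\mathcal{P}_{r,m}$ is closed. By Lemma~\ref{lem:peano}, $C$ is locally connected if and only if for every $r$ there is $m$ with $C\in\mathcal{P}_{r,m}$. Consider the game in which II first either decides that $\mathrm{Sep}(C)$ is played, or plays some $r$, after which player~I plays some $m$ and wins if and only if $C\in\mathcal{P}_{r,m}$. The payoff is a countable union of $\mathbf{\Sigma}^0_2$ sets, and by Proposition~\ref{prop:upper} player~I has a winning strategy if and only if $C$ is rational and locally connected.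
\end{proof}

Part (c) follows from three properties of the class. For a Polish space $Y$ let $\mathbf{\Delta}(Y)$ be the family of sets $A\subseteq Y$ such that $A$ and $Y\setminus A$ are both in $\Game\mathbf{\Sigma}^0_2$.

\begin{lemma}\label{lem:class}
\begin{itemize}
\item[(a)] Every $\Game\mathbf{\Sigma}^0_2$ set is $\mathbf{\Delta}^1_2$.
\item[(b)] There is a $\Game\mathbf{\Sigma}^0_2$ subset of $\omega^\omega$ whose complement is not $\Game\mathbf{\Sigma}^0_2$.
\item[(c)] $\mathbf{\Delta}(Y)$ contains all C-sets of $Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $F$ define $A\subseteq Y$. Strategies are coded by points of $\omega^\omega$, and the play $\rho*b$ that results when player~I follows $\rho$ and II plays the sequence $b$ depends continuously on $(\rho,b)$. Then $y\in A$ if and only if $\exists\rho\,\forall b\ (y,\rho*b)\in F$, which is $\mathbf{\Sigma}^1_2$. By (D4), $y\notin A$ if and only if there is a strategy for II all of whose plays lie outside $F_y$, which is $\mathbf{\Sigma}^1_2$ for the same reason.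

(b) Take $W$ from (D2) and let $H$ be the set of $(a,y)$ such that player~I has a winning strategy in the game with payoff $\{x:(a,y,x)\in W\}$. Then $H\in\Game\mathbf{\Sigma}^0_2$, and every $\Game\mathbf{\Sigma}^0_2$ subset of $\omega^\omega$ is a section $H_a$. The set $\{a:(a,a)\in H\}$ is in the class as a continuous preimage of $H$. If its complement were $H_{a_0}$, then $(a_0,a_0)\in H$ if and only if $(a_0,a_0)\notin H$.

(c) The family $\mathbf{\Delta}(Y)$ is closed under complements. It contains each open set $O$, because $O\times\omega^\omega$ and $(Y\setminus O)\times\omega^\omega$ are $\mathbf{\Sigma}^0_2$. We show that it is closed under $\mathcal{A}$. Let $B=\mathcal{A}_sA_s$ with all $A_s\in\mathbf{\Delta}(Y)$, and let $G_s(y)$ and $H_s(y)$ be games with $\mathbf{\Sigma}^0_2$ payoff (jointly in $y$ and the play) in which player~I has a winning strategy if and only if $y\in A_s$, respectively $y\notin A_s$.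

\emph{$B\in\Game\mathbf{\Sigma}^0_2$.} Player~I plays $x(0),x(1),\dots$; for each $n\ge0$, when $x\upharpoonright n$ has been played, II may stop, and then $G_{x\upharpoonright n}(y)$ is played. Player~I wins if II never stops or if he wins that game. The payoff is the union of a closed set and countably many $\mathbf{\Sigma}^0_2$ sets. If $y\in B$, he plays a witness $x$ and, after a stop, a winning strategy in $G_{x\upharpoonright n}(y)$. If he has a winning strategy, let $x$ be the sequence it produces when II never stops. For each $n$ the strategy induces a winning strategy in $G_{x\upharpoonright n}(y)$, so $y\in A_{x\upharpoonright n}$, and $y\in B$.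

\emph{$Y\setminus B\in\Game\mathbf{\Sigma}^0_2$.} Now II plays $x(0),x(1),\dots$; player~I may stop at any $n\ge0$, and then $H_{x\upharpoonright n}(y)$ is played. Player~I wins if and only if he stops and wins that game, which is a $\mathbf{\Sigma}^0_2$ payoff. If $y\in B$, then II wins by playing a witness $x$ and, after a stop, a winning strategy in $H_{x\upharpoonright n}(y)$, which exists by (D4) since $y\in A_{x\upharpoonright n}$. If II has a winning strategy, let $x$ be the sequence it produces when player~I never stops. For each $n$ she has a winning strategy in $H_{x\upharpoonright n}(y)$, so player~I has none and $y\in A_{x\upharpoonright n}$; hence $y\in B$. By (D4), player~I has a winning strategy if and only if $y\notin B$.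

Finally $\bigcup_iB_i=\mathcal{A}_sA_s$ for $A_\emptyset=Y$ and $A_s=B_{s(0)}$ when $s\ne\emptyset$. So $\mathbf{\Delta}(Y)$ is a $\sigma$-algebra that contains the open sets and is closed under $\mathcal{A}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
By Theorem~\ref{thm:main} and Lemma~\ref{lem:class}(a), $\mathrm{RAT}_n$ is $\mathbf{\Delta}^1_2$. If it were $\mathbf{\Sigma}^1_2$-hard, every $\mathbf{\Sigma}^1_2$ subset of $\omega^\omega$ would be a continuous preimage of a $\mathbf{\Pi}^1_2$ set and hence $\mathbf{\Pi}^1_2$, contrary to (D2). Let $A\subseteq\omega^\omega$ be as in Lemma~\ref{lem:class}(b), and write $A=f^{-1}(\mathrm{RAT}_n)$ with $f$ continuous. If the complement of $\mathrm{RAT}_n$ were in $\Game\mathbf{\Sigma}^0_2$, so would be its preimage $\omega^\omega\setminus A$. Thus $\mathrm{RAT}_n\notin\mathbf{\Delta}(\mathcal{C}(I^n))$, and by Lemma~\ref{lem:class}(c) it is not a C-set. By (D3) all $\mathbf{\Sigma}^1_1$ sets are C-sets, and so are their complements, the $\mathbf{\Pi}^1_1$ sets.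
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Complexity of sets and binary relations in continuum theory: a survey},
\texttt{http://users.dimi.uniud.it/\textasciitilde{}alberto.marcone/continuasurveyrevised.pdf}.

\end{thebibliography}
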